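# Products of an abelian group and a class-2 group: derived length is unbounded

## Five matrices over $\mathbb F_2$

Work with $3\times 3$ matrices over $\mathbb F_2$. Let $E_{ij}$ be the matrix units, and put
$$U=E_{12}+E_{23},\quad V=E_{21}+E_{32},\quad D=E_{11}+E_{33},\quad P=E_{13},\quad Q=E_{31}.$$
For matrices write $[M,N]=MN-NM=MN+NM$; signs do not matter in characteristic 2. Let $\mathfrak g$ be the $\mathbb F_2$-span of the five matrices. They are linearly independent, because they involve disjoint sets of matrix units.

We compute all brackets.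

* $UV=E_{11}+E_{22}$ and $VU=E_{22}+E_{33}$, so $[U,V]=D$.
* $DU=E_{12}$ and $UD=E_{23}$, so $[D,U]=U$.
* $DV=E_{32}$ and $VD=E_{21}$, so $[D,V]=V$.
* $U^2=E_{13}=P$ and $V^2=E_{31}=Q$, so $[P,U]=0$ and $[Q,V]=0$.
* $PV=E_{12}$ and $VP=E_{23}$, so $[P,V]=U$.
* $QU=E_{32}$ and $UQ=E_{21}$, so $[Q,U]=V$.
* $PQ=E_{11}$ and $QP=E_{33}$, so $[P,Q]=D$.
* $DP=PD=P$ and $DQ=QD=Q$, so $[D,P]=[D,Q]=0$.

So $\mathfrak g$ is closed under the bracket: it is a Lie algebra of dimension 5.

Now look at two special elements:
$$X=U+Q=E_{12}+E_{23}+E_{31},\qquad Y=V+P=E_{21}+E_{32}+E_{13}.$$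
The matrix $X$ is a permutation matrix of order 3, and $X^2=E_{13}+E_{21}+E_{32}=Y$. In particular $X$ and $Y$ commute. Put
$$\mathfrak a=\langle X,Y\rangle,\qquad \mathfrak b=\langle P,Q,D\rangle .$$
Since $U=X+Q$ and $V=Y+P$, the table gives four facts, and these are all that we shall need about $\mathfrak g$ to control derived length.

$$\mathfrak g=\mathfrak a+\mathfrak b. \tag{1}$$
$$\text{The matrices in } \mathfrak a \text{ commute with each other.} \tag{2}$$
$$[\mathfrak b,\mathfrak b]\subseteq\langle D\rangle \quad\text{and}\quad [D,\mathfrak b]=0. \tag{3}$$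
$$D=[U,V],\qquad U=[D,U],\qquad V=[D,V]. \tag{4}$$

Fact (2) says that $\mathfrak a$ is abelian. Fact (3) says that $\mathfrak b$ is nilpotent of class 2. Fact (4) says that the span of $U,V,D$ equals its own commutator algebra, so the derived series of $\mathfrak g$ never reaches $0$. Thus $\mathfrak g$ is a sum of an abelian subalgebra and a class-2 subalgebra, and yet it is not soluble. The lecture turns this tension into a statement about finite groups.

## Derived length of a product of two nilpotent subgroups

For elements of a group we write $[u,v]=uvu^{-1}v^{-1}$. (Lower case letters $u,v,\dots$ are group elements; capital letters $M,N,\dots$ in brackets are matrices with the Lie bracket.) For subgroups, $[H,K]$ is the subgroup generated by all $[h,k]$.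

**Definitions.** The lower central series is $\gamma_1(G)=G$, $\gamma_{i+1}(G)=[\gamma_i(G),G]$; $G$ is nilpotent of class $c$ if $c$ is least with $\gamma_{c+1}(G)=1$. The derived series is $G^{(0)}=G$, $G^{(i+1)}=[G^{(i)},G^{(i)}]$; $G$ is soluble of derived length $d(G)=n$ if $n$ is least with $G^{(n)}=1$. Derived length at most 2 is called metabelian. We say that $G$ is the product of subgroups $H$ and $K$, and write $G=HK$, if every element of $G$ has the form $hk$ with $h\in H$, $k\in K$. Taking inverses, $G=HK$ implies $G=KH$. For finite $G$ we have $|HK|=|H||K|/|H\cap K|$.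

Let $G=HK$ be finite with $H$ nilpotent of class $c$ and $K$ nilpotent of class $d$. By a theorem of Kegel and Wielandt, $G$ is soluble. The following has been conjectured.

**Conjecture (\*).** If $G=HK$ is a finite group with $H$ nilpotent of class $c$ and $K$ nilpotent of class $d$, then the derived length of $G$ is at most $c+d$.

The weaker question, taken from "Contributions to the Theory of" (http://wrap.warwick.ac.uk/108583/1/WRAP_Theses_Leeves_1991.pdf), is whether any bound exists: is there a function $f:\mathbb N\times\mathbb N\to\mathbb N$ with $d(G)\le f(c,d)$ for all such $G$?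

Two cases of the conjecture are on record. Itô's Theorem says that any group, finite or not, which is a product of two abelian subgroups is metabelian; this is the case $c=d=1$. A result of Hall and Higman gives the conjecture when $H$ and $K$ have coprime orders.

Here are small examples.

* The dihedral group of order 8, $\langle\rho,\sigma\rangle$ with $\rho^4=\sigma^2=1$ and $\sigma\rho\sigma^{-1}=\rho^{-1}$, is the product of the four-subgroup $\{1,\rho^2,\sigma,\sigma\rho^2\}$ and the subgroup $\langle\sigma\rho\rangle$ of order 2: they meet trivially and $4\cdot 2=8$. Here $c=d=1$, and the derived length is $2=c+d$.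
* The symmetric group $S_4$ is the product of a Sylow 2-subgroup, dihedral of order 8 and of class 2, and a cyclic subgroup of order 3. The derived series is $S_4>A_4>V_4>1$, so the derived length is $3=2+1$.

The answer to the question is negative: **no such function exists**, and not even $f(1,2)$ exists.

**Theorem 1.** For every integer $m\ge 2$ there is a finite 2-group $G_m=A_mB_m$, where $A_m\ne1$ is abelian and $B_m$ is nilpotent of class exactly 2, such that
$$d(G_m)=\lfloor\log_2 m\rfloor+1 .$$
Moreover $A_m\cap B_m=1$, $|G_m|=2^{5(2^m-1)}$, and $G_m$ has exponent dividing 8.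

**Theorem 2.** Let $c,d\ge1$.

* If $c=d=1$, then $d(G)\le2$ (Itô), and this is best possible.
* If $(c,d)\ne(1,1)$, then for every $n\ge2$ there is a finite 2-group $G=HK$ with $H$ of class exactly $c$, $K$ of class exactly $d$, and derived length exactly $n$.

So a bound $f(c,d)$ with $c,d\ge1$ exists if and only if $c=d=1$.

**Theorem 3.** There is a countable locally finite 2-group of exponent dividing 8 that is the product of an abelian subgroup and a subgroup of class 2, and is not soluble.

Conjecture (\*) fails already for $(c,d)=(1,2)$: the group $G_8$ has derived length 4, and $c+d=3$. If $c=0$ or $d=0$, then one factor is trivial, so $G$ equals the other factor and is nilpotent of the given class; its derived length is then trivially bounded. All the examples are 2-groups, and nothing is claimed about groups of odd order.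

## Itô's commutator calculation, and what class 2 does to it

The natural first attempt at a positive answer is to take the proof of Itô's Theorem and let one factor have class 2. Let us do the proof and watch where it uses commutativity.

Let $G=AB$ with $A,B$ abelian, and write ${}^g x=gxg^{-1}$. The commutator rules are
$$[x,yz]=[x,y]\cdot{}^{y}[x,z],\qquad [xy,z]={}^{x}[y,z]\cdot[x,z].$$
Take $a,a_1\in A$ and $b,b_1\in B$. Since $G=BA=AB$, write ${}^{a_1}b=b_2a_2$ and ${}^{b_1}a=a_3b_3$ with $a_i\in A$, $b_i\in B$. Then
$${}^{b_1a_1}[a,b]={}^{b_1}[a,b_2a_2]={}^{b_1}[a,b_2]=[{}^{b_1}a,\,{}^{b_1}b_2]=[a_3b_3,\,b_2]=[a_3,b_2],$$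
$${}^{a_1b_1}[a,b]={}^{a_1}[a_3b_3,\,{}^{b_1}b]={}^{a_1}[a_3b_3,b]={}^{a_1}[a_3,b]=[a_3,b_2a_2]=[a_3,b_2].$$
So $b_1a_1$ and $a_1b_1$ act in the same way on $[a,b]$, that is, $(b_1a_1)^{-1}a_1b_1=[a_1^{-1},b_1^{-1}]$ centralizes $[a,b]$. As all four elements were arbitrary, the generators of $[A,B]$ commute, and $[A,B]$ is abelian. By the commutator rules $[A,B]$ is normalized by $A$ and by $B$, so it is normal in $G$; modulo it, $G$ is a product of two commuting abelian groups, so $G'=[A,B]$. Hence $G''=1$.

Now let $B$ have class 2. The steps that fail are those that used ${}^{b_1}b_2=b_2$, $[b_3,b_2]=1$, ${}^{b_1}b=b$ and $[b_3,b]=1$. Each now holds only up to a factor in $B'$. For instance ${}^{b_1}b_2=[b_1,b_2]\,b_2$, and $[a_3b_3,b_2]={}^{a_3}[b_3,b_2]\cdot[a_3,b_2]$. The factor $[b_3,b_2]$ is central in $B$, but it appears conjugated by $a_3\in A$, and nothing tells us where $A$ moves $B'$.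

If $B'$ happens to be normal in $G$, there is no difficulty: $G/B'$ is a product of two abelian groups, so $G''\le B'$ by Itô, and $G'''=1$ because $B'$ is abelian. So a group of large derived length needs $B'$ to be far from normal.

The algebra $\mathfrak g$ has exactly this feature. There $[\mathfrak b,\mathfrak b]=\langle D\rangle$ is central in $\mathfrak b$, but $[D,U]=U\notin\mathfrak b$: bracketing with the rest of $\mathfrak g$ pushes $D$ out of $\mathfrak b$.

## From the Lie algebra to groups: coefficients with $r^2=0$

A finite 2-group is nilpotent, so we must combine $\mathfrak g$ with a grading that eventually stops the derived series, but later and later. On the level of Lie algebras this is easy. Take a commutative nilpotent ring $R$ and allow coefficients in $R$. Matrices $rM$ with $r\in R$, $M\in\mathfrak g$ satisfy $[rM,sN]=rs[M,N]$, so each commutator multiplies coefficients, and by (4) it can keep producing $U,V,D$ until the products in $R$ vanish.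

The difficulty is to pass to groups. We want $1+rM$ to play the role of $rM$. In general
$$(1+rM)(1+rN)=1+r(M+N)+r^2MN,$$
and $MN$ need not lie in $\mathfrak g$: for example $UV=E_{11}+E_{22}$ is not in $\mathfrak g$, since every element of $\mathfrak g$ has diagonal $(\gamma,0,\gamma)$. So the decomposition (1) would not obviously give a factorization of $1+rM$. The remedy is to choose $R$ so that $r^2=0$ for every $r\in R$; then the troublesome term is absent, and the two identities below are exact.

**The ring.** Let
$$S=\mathbb F_2[x_1,\dots,x_m]/(x_1^2,\dots,x_m^2),\qquad R=(x_1,\dots,x_m)\subset S .$$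
For $I\subseteq\{1,\dots,m\}$ put $x_I=\prod_{i\in I}x_i$. The $2^m$ elements $x_I$ form an $\mathbb F_2$-basis of $S$, and in particular $x_I\ne0$. The ideal power $R^k$ is spanned by the $x_I$ with $|I|\ge k$. Hence $|R|=2^{2^m-1}$ and $R^{m+1}=0$. Squaring is additive in characteristic 2 and kills every $x_I$ with $I\neq\emptyset$, so
$$r^2=0\quad\text{for all } r\in R.$$
For $m=2$ the ring $R$ has the basis $x_1,x_2,x_1x_2$ and has 8 elements; for example $(x_1+x_2)^2=2x_1x_2=0$.

**Two identities.** Let $r,s\in R$ and $M,N\in\mathfrak g$. In $M_3(S)$ we have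
$$(1+rM)(1+rN)=1+r(M+N),\qquad\text{in particular } (1+rM)^2=1, \tag{5}$$
$$[\,1+rM,\;1+sN\,]=1+rs[M,N]. \tag{6}$$

Identity (5) is clear from $r^2=0$, with $N=M$ for the second part. For (6), put $u=1+rM$ and $v=1+sN$; both are invertible, with $u^{-1}=u$ and $v^{-1}=v$. Expanding, $uv=vu+rs[M,N]$. Hence
$$uvu^{-1}v^{-1}=uv(vu)^{-1}=1+rs[M,N](vu)^{-1}.$$
Here $(vu)^{-1}=u^{-1}v^{-1}=uv=1+rM+sN+rsMN$. Multiplying this by $rs$ leaves $rs$, since $r^2=s^2=0$. This gives (6).

**The groups.** For a subspace $\mathfrak h\subseteq\mathfrak g$ and $k\ge1$ let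
$$\mathfrak h_{(k)}=\langle\,1+rM: r\in R^k,\ M\in\mathfrak h\,\rangle\le GL_3(S).$$
Put $\Gamma_k=\mathfrak g_{(k)}$, $A_{(k)}=\mathfrak a_{(k)}$, $B_{(k)}=\mathfrak b_{(k)}$, and
$$G=G_m=\Gamma_1,\qquad A=A_m=A_{(1)},\qquad B=B_m=B_{(1)}.$$
Clearly $\Gamma_1\ge\Gamma_2\ge\cdots$, and similarly for $A_{(k)}$ and $B_{(k)}$; also $\Gamma_{m+1}=1$ because $R^{m+1}=0$. All these groups lie in $1+M_3(R)$. That set is closed under multiplication, and each $1+N$ in it has an inverse in it, since $N^{m+1}$ has entries in $R^{m+1}=0$. So it is a group, of order $|R|^9$, and $G$ is a finite 2-group.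

## The groups $G_1$ and $G_2$ by hand

Let $m=1$. Then $R=\{0,x_1\}$, and by (5) $G_1=\{1+x_1M:M\in\mathfrak g\}$ is elementary abelian of order $2^5$. Its derived length is 1. Here $B_1$ is abelian, and this is why Theorem 1 starts at $m=2$.

Let $m=2$. Then $\Gamma_3=1$ and $\Gamma_2=\{1+x_1x_2M:M\in\mathfrak g\}$ has order 32. By (6), $\Gamma_2$ commutes with all generators of $G_2$, because products of an element of $R^2$ and one of $R$ vanish; so $\Gamma_2$ is central. Again by (6), $[1+x_1U,1+x_2V]=1+x_1x_2D\ne1$, and all commutators of generators lie in $\Gamma_2$. So $G_2$ has derived length exactly 2.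

Why is $G_2=A_2B_2$? Consider $(1+x_1U)(1+x_2V)$. By (5), $1+x_1U=(1+x_1X)(1+x_1Q)$ and $1+x_2V=(1+x_2Y)(1+x_2P)$. The product is
$$(1+x_1X)(1+x_1Q)(1+x_2Y)(1+x_2P),$$
with the two middle factors in the wrong order. By (6) and $[Q,Y]=[Q,V]+[Q,P]=D$, exchanging them costs the factor $1+x_1x_2D$, which is central here. So the product equals
$$(1+x_1X)(1+x_2Y)\cdot(1+x_1x_2D)(1+x_1Q)(1+x_2P)\in A_2B_2 .$$
The correction lies one layer deeper, in $\Gamma_2$. In general a correction in $\Gamma_{k+1}$ can itself be factored, and the layers run out at $\Gamma_{m+1}=1$. The second step of the proof below makes this precise.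

Let $m\ge3$. Then we can see the obstruction from the discussion of Itô's argument. By (6) the element $v=1+x_1x_2D=[1+x_1P,1+x_2Q]$ lies in $B'$. Conjugating by $u=1+x_3U$ gives
$$uvu^{-1}=[u,v]\,v=(1+x_1x_2x_3U)(1+x_1x_2D)=1+x_1x_2x_3U+x_1x_2D .$$
Its $(1,2)$ entry is $x_1x_2x_3\ne0$, whereas every element of $B$ has $(1,2)$ entry $0$, since $P,Q,D$ involve only the indices 1 and 3. So $B'$ is not normal in $G$.

## Factorization and derived length of $G_m$

Throughout this section and the next two, $m\ge2$.

**Step 1: the layers $\Gamma_k$ form a filtration by normal subgroups.** The purpose is to show that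
$$\Gamma_k\trianglelefteq G\quad\text{and}\quad[\Gamma_i,\Gamma_j]\le\Gamma_{i+j}. \tag{7}$$
Let $u=1+rM$ be a generator of $G$ and $v=1+sN$ a generator of $\Gamma_k$, so $r\in R$, $s\in R^k$ and $M,N\in\mathfrak g$. By (6), $uvu^{-1}=[u,v]v=(1+rs[M,N])\,v$. Here $rs\in R^{k+1}\subseteq R^k$ and $[M,N]\in\mathfrak g$, so $uvu^{-1}\in\Gamma_k$. Hence $u\Gamma_ku^{-1}\le\Gamma_k$ for each generator $u$ of $G$. As $u^{-1}=u$, this makes $\Gamma_k$ normal in $G$.

Next let $u=1+rM$ and $v=1+sN$ be generators of $\Gamma_i$ and $\Gamma_j$, so $r\in R^i$ and $s\in R^j$. By (6), $[u,v]=1+rs[M,N]\in\Gamma_{i+j}$. So in the quotient $G/\Gamma_{i+j}$ the generators of the image of $\Gamma_i$ commute with those of the image of $\Gamma_j$. Then these two images commute elementwise, which is $[\Gamma_i,\Gamma_j]\le\Gamma_{i+j}$.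

**Step 2: $G=AB$.** The purpose is to lift the vector space decomposition (1) to a factorization of groups. We show
$$\Gamma_k=A_{(k)}B_{(k)} \tag{8}$$
by descending induction on $k$; the case $k=1$ is $G=AB$. For $k=m+1$ all three groups are trivial. Let $k\le m$ and suppose $\Gamma_{k+1}=A_{(k+1)}B_{(k+1)}$.

By (7), $[\Gamma_k,\Gamma_k]\le\Gamma_{2k}\le\Gamma_{k+1}$, so $\Gamma_k/\Gamma_{k+1}$ is abelian. Let $1+rM$ be a generator of $\Gamma_k$. By (1), $M=M'+M''$ with $M'\in\mathfrak a$, $M''\in\mathfrak b$, and by (5)
$$1+rM=(1+rM')(1+rM'')\in A_{(k)}B_{(k)} .$$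
So $\Gamma_k/\Gamma_{k+1}$ is generated by the images of $A_{(k)}$ and $B_{(k)}$. Being abelian, it is the product of these two images. Therefore $\Gamma_k=A_{(k)}B_{(k)}\Gamma_{k+1}$. Since $\Gamma_{k+1}$ is normal we may move it to the middle:
$$\Gamma_k=A_{(k)}\Gamma_{k+1}B_{(k)}=A_{(k)}A_{(k+1)}\,B_{(k+1)}B_{(k)}=A_{(k)}B_{(k)} ,$$
where the last equality holds because $A_{(k+1)}\le A_{(k)}$ and $B_{(k+1)}\le B_{(k)}$. This proves (8).

**Step 3: the classes of $A$ and $B$.** The purpose is to check the hypotheses on the factors. The generators of $A$ are polynomials in the single matrix $X$ with coefficients in the commutative ring $S$, because $Y=X^2$. So $A$ is abelian. Also $1\ne1+x_1X\in A$.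

By (6) and (3), the commutator of two generators of $B$ has the form $1+tD$ with $t\in R$. By (6) and $[D,\mathfrak b]=0$, every such element commutes with all generators of $B$. So $\langle1+tD:t\in R\rangle$ is a central subgroup of $B$, and modulo it the generators of $B$ commute. Hence $B$ has class at most 2. Finally $[1+x_1P,\,1+x_2Q]=1+x_1x_2D\ne1$, using $m\ge2$, so the class is exactly 2.

**Step 4: the derived series comes down slowly.** The purpose is the bound $d(G)\ge\lfloor\log_2m\rfloor+1$. We claim:
$$\text{if } |I|=2^k \text{ and } M\in\{U,V,D\},\text{ then } 1+x_IM\in G^{(k)}. \tag{9}$$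
For $k=0$ the element is a generator of $G$. Let $k\ge1$, and write $I=J\sqcup J'$ with $|J|=|J'|=2^{k-1}$. By (4) there are $N,N'\in\{U,V,D\}$ with $M=[N,N']$. By induction, $1+x_JN$ and $1+x_{J'}N'$ lie in $G^{(k-1)}$. By (6) their commutator, which lies in $G^{(k)}$, is $1+x_Jx_{J'}[N,N']=1+x_IM$. This proves (9).

Take $k=\lfloor\log_2m\rfloor$. Then $2^k\le m$, so there is a subset $I$ of size $2^k$, and $1\ne1+x_IU\in G^{(k)}$. Hence $d(G)\ge k+1$.

**Step 5: the derived series does come down.** The purpose is the matching upper bound. We have $G^{(0)}=\Gamma_1$, and if $G^{(j)}\le\Gamma_{2^j}$, then $G^{(j+1)}\le[\Gamma_{2^j},\Gamma_{2^j}]\le\Gamma_{2^{j+1}}$ by (7). So $G^{(j)}\le\Gamma_{2^j}$ for all $j$. For $j=\lfloor\log_2m\rfloor+1$ we have $2^j\ge m+1$, so $G^{(j)}\le\Gamma_{m+1}=1$. Hence $d(G)\le\lfloor\log_2m\rfloor+1$.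

Steps 2–5 give $G_m=A_mB_m$ with $A_m\neq 1$ abelian, $B_m$ of class exactly 2, and $d(G_m)=\lfloor\log_2m\rfloor+1$. Taking $m=2^k$ with $k\to\infty$ shows that $f(1,2)$, and hence $f$, does not exist.

**Remark.** The group $G_m$ has nilpotency class exactly $m$. By (7), $\gamma_k(G)\le\Gamma_k$, so $\gamma_{m+1}(G)=1$. In the other direction, $1+x_IM\in\gamma_{|I|}(G)$ for $M\in\{U,V,D\}$ and $I\ne\emptyset$: if $|I|\ge2$, write $I=J\sqcup\{i\}$ and $M=[N,N']$ as in (4), and take the commutator of $1+x_JN\in\gamma_{|I|-1}(G)$ with $1+x_iN'\in G$. So $\gamma_m(G)\ne1$. A group of class $m$ has derived length at most $\lfloor\log_2m\rfloor+1$, because $G^{(j)}\le\gamma_{2^j}(G)$. So $G_m$ has the largest derived length that its class permits.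

## Normal forms in $A$ and $B$, and the order of $G_m$

**Step 6: $|A|=|R|^2$.** The purpose is to list the elements of $A$ without repetition. We show
$$A=\{(1+rX)(1+sX^2): r,s\in R\}. \tag{10}$$
The products on the right lie in $A$. Since $X^3=1$, they are
$$(1+rX)(1+sX^2)=(1+rs)+rX+sX^2. \tag{11}$$
It remains to show that the set on the right of (10), which contains the generators of $A$, is a group. We do this by recognizing it as a set of matrices of determinant 1. Let
$$C=\{a+bX+cX^2: a\in1+R,\ b,c\in R\}.$$
Since $X^3=1$, this finite set is closed under multiplication. The matrix of $a+bX+cX^2$ is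
$$\begin{pmatrix}a&b&c\\ c&a&b\\ b&c&a\end{pmatrix},$$
with determinant $a^3+b^3+c^3-3abc=a^3+b^3+c^3+abc$. For $a\in1+R$ and $b,c\in R$ we have $b^2=c^2=0$, and $a^2=1$ because $a=1+e$ with $e^2=0$. So the determinant is $a+abc=a(1+bc)$. As $(1+bc)^2=1$, the determinant is $1$ if and only if $a=1+bc$. By (11), the elements of $C$ with determinant 1 are therefore exactly the products $(1+rX)(1+sX^2)$, with $r=b$ and $s=c$. These elements form a nonempty finite set of invertible matrices which is closed under multiplication, so it is a group.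

This group contains $1+rX$, $1+rX^2$ and, by (5), $1+r(X+Y)=(1+rX)(1+rX^2)$ for all $r\in R$, hence all generators of $A$. This proves (10). The matrices $1,X,X^2$ are linearly independent over $S$, since they have their entries $1$ in disjoint positions. So (11) determines $r$ and $s$, and $|A|=|R|^2$.

**Step 7: $|B|=|R|^3$.** The purpose is the same for $B$. Put $Z_0=\{1+tD:t\in R\}$. Since $D^2=D$, we have $(1+tD)(1+t'D)=1+(t+t'+tt')D$, so $Z_0$ is closed under multiplication and is a subgroup; by Step 3 it is central in $B$. Since $P^2=Q^2=0$, the sets $\{1+rP:r\in R\}$ and $\{1+sQ:s\in R\}$ are subgroups. By (6), $[1+rP,1+sQ]=1+rsD\in Z_0$, so these two subgroups commute modulo $Z_0$. Hence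
$$\{(1+rP)(1+sQ)(1+tD): r,s,t\in R\}$$
is a subgroup of $B$. By (5), a generator of $B$ factors as
$$1+r(\alpha P+\beta Q+\gamma D)=(1+r\alpha P)(1+r\beta Q)(1+r\gamma D)\qquad(\alpha,\beta,\gamma\in\mathbb F_2),$$
so this subgroup is all of $B$.

Every element of $B$ has entry $1$ in position $(2,2)$ and is otherwise supported on the indices $\{1,3\}$. On those indices $D$ is the identity, and the block of $(1+rP)(1+sQ)(1+tD)$ is
$$(1+t)\begin{pmatrix}1&r\\0&1\end{pmatrix}\begin{pmatrix}1&0\\s&1\end{pmatrix}=(1+t)\begin{pmatrix}1+rs&r\\ s&1\end{pmatrix}.$$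
The lower right entry determines $t$; as $1+t$ is invertible, the other entries then determine $r$ and $s$. So $|B|=|R|^3$.

**Step 8: the intersection and the order of $G$.** The purpose is to combine the two counts. Let $g\in A\cap B$. By (10) and (11), $g=(1+rs)+rX+sX^2$, with $(1,2)$ entry $r$ and $(2,1)$ entry $s$. In an element of $B$ both entries vanish, so $r=s=0$ and $g=1$. Thus $A\cap B=1$, and
$$|G|=|A||B|=|R|^5=2^{5(2^m-1)} .$$

## Exponent 8 from Cayley–Hamilton

**Step 9: $g^8=1$ for all $g\in G$.** The purpose is a bound on the exponent that does not depend on $m$. Write $g=1+N$ with $N\in M_3(R)$. By the Cayley–Hamilton theorem over the commutative ring $S$,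
$$N^3=c_1N^2+c_2N+c_3 .$$
The $c_i$ are, up to sign, the coefficients of the characteristic polynomial of $N$; they are polynomials without constant term in the entries of $N$, so $c_i\in R$. The ring $S[N]$ is commutative of characteristic 2, so squaring is additive in it, and
$$N^6=c_1^2N^4+c_2^2N^2+c_3^2=0 .$$
Hence $N^8=0$, and $g^8=(1+N)^8=1+N^8=1$. So the exponent of $G$ divides 8, and Theorem 1 is proved. $\blacksquare$

## All pairs of classes: adding dihedral factors

We prove Theorem 2. For $c=d=1$ the bound is Itô's Theorem, and the dihedral group of order 8, written above as a product of a four-subgroup and a subgroup of order 2, shows that it is best possible.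

Let $(c,d)\ne(1,1)$ and $n\ge2$. Since $HK=KH$, the roles of $c$ and $d$ may be exchanged, so assume $d\ge2$. The group $G_m$ already has factors of class 1 and 2; the purpose of the rest is to raise these classes to $c$ and $d$ without changing the derived length.

Let $D_1$ be cyclic of order 2, and for $j\ge2$ let $D_j=\langle\rho,\sigma\rangle$ be dihedral of order $2^{j+1}$, with $\rho$ of order $2^j$ and $\sigma\rho\sigma^{-1}=\rho^{-1}$. (These indexed groups are unrelated to the matrix $D$.) For $j\ge2$, $[\rho^i,\sigma]=\rho^{2i}$, so $\gamma_{i+1}(D_j)=\langle\rho^{2^i}\rangle$ for $i\ge1$, and $D_j$ has class exactly $j$. Its commutator subgroup is cyclic, so its derived length is at most 2. The group $D_1$ has class 1 and derived length 1.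

Let $m=2^{n-1}\ge2$. By Theorem 1, $d(G_m)=n$. Put
$$G=G_m\times D_c\times D_d,\qquad H=A_m\times D_c\times1,\qquad K=B_m\times1\times D_d .$$
Then $G$ is a finite 2-group and $G=HK$. The class of a direct product is the maximum of the classes of its factors, so $H$ has class $\max(1,c)=c$ and $K$ has class $\max(2,d)=d$. The derived length of a direct product is also the maximum, and the added factors contribute at most $2\le n$, so $d(G)=n$.

The last sentence of Theorem 2 follows: for $(1,1)$ the bound 2 holds, and for every other pair with $c,d\ge1$ all values $n\ge2$ occur. $\blacksquare$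

## The union of the $G_m$

We prove Theorem 3. Sending $x_i$ to $x_i$ gives an inclusion
$$\mathbb F_2[x_1,\dots,x_m]/(x_i^2)\subset\mathbb F_2[x_1,\dots,x_{m+1}]/(x_i^2),$$
because it maps the basis elements $x_I$ with $I\subseteq\{1,\dots,m\}$ to distinct basis elements. It carries the ideal $R$ for $m$ into the ideal $R$ for $m+1$, so it carries generators of $G_m$, $A_m$, $B_m$ to generators of $G_{m+1}$, $A_{m+1}$, $B_{m+1}$. Thus $G_m\le G_{m+1}$, $A_m\le A_{m+1}$ and $B_m\le B_{m+1}$. Put
$$G_\infty=\bigcup_{m\ge2}G_m,\qquad A_\infty=\bigcup_{m\ge2}A_m,\qquad B_\infty=\bigcup_{m\ge2}B_m .$$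

The group $G_\infty$ is a countable union of an ascending chain of finite 2-groups of exponent dividing 8. So it is countable, every finite subset lies in some $G_m$ and therefore generates a finite 2-group, and its exponent divides 8. Every $g\in G_\infty$ lies in some $G_m=A_mB_m$, so $G_\infty=A_\infty B_\infty$. Any two elements of $A_\infty$ lie in a common $A_m$ and commute, so $A_\infty$ is abelian. Any three elements of $B_\infty$ lie in a common $B_m$, so all commutators $[[b,b'],b'']$ in $B_\infty$ are trivial and $B_\infty$ has class at most 2; it contains $B_2$, which is not abelian, so its class is 2. Finally, if $G_\infty$ were soluble of derived length $n$, then every subgroup would have derived length at most $n$; but $G_\infty$ contains the groups $G_m$, whose derived lengths $\lfloor\log_2m\rfloor+1$ are unbounded. So $G_\infty$ is not soluble. $\blacksquare$
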